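# Interpolating Parity on more than half of the cube

## The guess "degree $n$", and the layers that refute it

Fix $n\ge 1$ and let $Q_n=\{1,-1\}^n\subseteq\mathbb R^n$. The Parity function is
$$\chi(x)=\mathrm{Parity}(x)=\prod_{i=1}^n x_i ,$$
which is $-1$ exactly when an odd number of coordinates are $-1$. How large must the degree of a real polynomial $p\in\mathbb R[x_1,\dots,x_n]$ be if $p(x)=\mathrm{Parity}(x)$ at more than half of the points of $Q_n$, that is, at more than $2^{n-1}$ points? Write $d^*(n)$ for the least such degree. It exists and is at most $n$, since $x_1\cdots x_n$ agrees everywhere.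

Half is a natural barrier: the constant $1$ already agrees with Parity at exactly $2^{n-1}$ points. Here is the answer one would first guess. The monomial $x_1\cdots x_n$ is orthogonal to every polynomial of degree less than $n$, in the sense that
$$\sum_{x\in Q_n}p(x)\chi(x)=0\qquad\text{whenever }\deg p\le n-1. \tag{1}$$
(For a monomial of degree at most $n-1$, some variable $x_i$ is missing; summing $\chi$ times this monomial over $x_i=\pm1$ gives $0$.) If $p$ takes only the values $\pm1$, then (1) says that agreements and disagreements balance, so $p$ agrees with Parity at exactly $2^{n-1}$ points. The guess is therefore $d^*(n)=n$.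

Test it. For $n=1$ it is right: a constant agrees at one point of two at most. For $n=2$, take $p=x_1+x_2-1$. Then $p(1,1)=1$ and $p(1,-1)=p(-1,1)=-1$, all equal to Parity, while $p(-1,-1)=-3$. So degree $1$ gives three points out of four, and the guess is wrong. Identity (1) still holds, as $1+1+1-3=0$: one point with a large value pays for three agreements. For $n=3$, the polynomial $-(x_1+x_2+x_3)$ agrees with Parity at the six points other than $\pm(1,1,1)$.

Both examples have the same source. Let
$$\kappa(x)=\frac{n-\sum_i x_i}{2}$$
be the number of coordinates equal to $-1$; it is a polynomial of degree $1$, and $\chi=(-1)^{\kappa}$. A univariate polynomial of degree at most $d$ can take the values $(-1)^j$ at $d+1$ consecutive integers $j$. Substituting $\kappa$ for the variable gives a polynomial of degree at most $d$ that agrees with Parity on $d+1$ consecutive layers $\{\kappa=j\}$. With $d=1$, the two largest layers contain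
$$\binom{n}{\lfloor n/2\rfloor}+\binom{n}{\lfloor n/2\rfloor+1}=\binom{n+1}{\lfloor n/2\rfloor+1}=\binom{n+1}{\lfloor (n+1)/2\rfloor}$$
points, that is, $3,6,10,20,35,70,126$ for $n=2,\dots,8$. Half of the cube is $2,4,8,16,32,64,128$. So $d^*(n)=1$ for $1\le n\le 7$ (constants never suffice), and two layers first fail at $n=8$.

**Degree one by hand.** Could some other polynomial of degree $1$ succeed for $n\ge8$? No. Let $p=a_0+\sum_i a_ix_i$.

If some $a_i=0$, then flipping $x_i$ changes $\chi$ and not $p$, so at most one point of each pair $\{x,x\text{ with }x_i\text{ flipped}\}$ is an agreement, and the agreement is at most $2^{n-1}$. Equality can occur: for $n\ge2$, $p=x_1$ is $\pm1$-valued of degree less than $n$, so by (1) it agrees at exactly $2^{n-1}$ points.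

If all $a_i\ne0$, we bound the whole set $\{p=1\}\cup\{p=-1\}$. Changing signs of variables permutes $Q_n$, so we may assume that all $a_i>0$. Identify $x$ with $\{i:x_i=-1\}$. Enlarging this set strictly decreases $p$, so $\{p=1\}$ and $\{p=-1\}$ are antichains. By the LYM inequality, $\sum_{S\in\mathcal F}1/\binom n{|S|}\le1$ for an antichain $\mathcal F$. So if our union contains a fraction $\alpha_i\in[0,1]$ of layer $i$, then $\sum_i\alpha_i\le 2$, and its size $\sum_i\alpha_i\binom ni$ is at most the sum of the two largest binomial coefficients, $\binom{n+1}{\lfloor(n+1)/2\rfloor}$. The ratio $\binom m{\lfloor m/2\rfloor}/2^m$ does not increase with $m$, because $\binom{m+1}{j}=\binom mj+\binom m{j-1}\le2\binom m{\lfloor m/2\rfloor}$. For $n\ge8$ and all $a_i\neq0$, the agreement is thus at most $\frac{126}{512}\,2^{n+1}<2^{n-1}$.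

So $d^*(n)\ge2$ for $n\ge8$. At $n=8$ three central layers contain $56+70+56=182>128$ points, so $d^*(8)=2$.

For large $n$ a central window of layers of width a constant times $\sqrt n$ has more than half of the mass, so degree of order $\sqrt n$ is enough. The revised guess is that nothing does essentially better than layers. This is Conjecture 4.7, posed in "Approximation From Linear Spaces And Applications To Complexity" (https://eccc.weizmann.ac.il/report/1996/030/download): any polynomial that interpolates Parity on more than $2^{n-1}$ points must have degree $\Omega(\sqrt n)$. Precisely, there is an absolute constant $c>0$ such that for all sufficiently large $n$, every real $p$ with $|\{x\in Q_n:p(x)=\mathrm{Parity}(x)\}|>2^{n-1}$ has $\deg p\ge c\sqrt n$. We shall prove it, with $c=\frac17$ for all $n\ge400$, and then sharpen it.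

## Functions on the cube, their degree, and their restrictions

For $S\subseteq[n]$ put $\chi_S=\prod_{i\in S}x_i$, so $\chi=\chi_{[n]}$. With $\langle f,g\rangle=2^{-n}\sum_{x\in Q_n}f(x)g(x)$, the $2^n$ functions $\chi_S$ form an orthonormal basis of the real functions on $Q_n$. Write $\hat f(S)=\langle f,\chi_S\rangle$ and $\deg f=\max\{|S|:\hat f(S)\ne0\}$.

Reducing a polynomial by $x_i^2=1$ does not change its values on $Q_n$ and does not raise its degree, so a polynomial of degree at most $d$ is a function of degree at most $d$. Since $\chi_S\chi_T=\chi_{S\triangle T}$ and $|S\triangle T|\le|S|+|T|$, degrees of functions are subadditive under products. Multiplication by $\chi$ reflects the spectrum: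
$$\widehat{\chi f}(S)=\hat f([n]\setminus S). \tag{2}$$

Let $\mathcal P_k$ be the space of functions of degree at most $k$, and
$$N_k=\dim\mathcal P_k=\sum_{i\le k}\binom ni .$$
Let $E=\{\chi=1\}$ and $O=\{\chi=-1\}$. Given $p$ of degree at most $d$, split the cube into
$$A=\{p=\chi\},\qquad D=\{p=-\chi\},\qquad J=\{x\in Q_n:p(x)\notin\{1,-1\}\}.$$
These partition $Q_n$. The set $J$ is exactly the nonzero set of
$$q:=p^2-1,\qquad \deg q\le 2d .$$
In these terms, "$p$ agrees at more than half of the points" means $|A|>|D|+|J|$.

**Definition.** For $J\subseteq Q_n$ and $k\ge0$, let $h_J(k)$ be the dimension of the space $\mathcal P_k|_J$ of restrictions to $J$ of functions in $\mathcal P_k$.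

For example, let $n=2$ and $J=\{(1,1),(-1,-1)\}$. Constants give $h_J(0)=1$, and $x_1$ separates the two points, so $h_J(1)=2=|J|$. By rank–nullity, $h_J(k)=N_k-\dim\{g\in\mathcal P_k:g|_J=0\}$; here, for $k=1$, this is $3-1$, the kernel being spanned by $x_1-x_2$.

**The evaluation kernel.** For $x\in Q_n$, evaluation at $x$ is a linear functional on $\mathcal P_k$, so there is a unique $K_x\in\mathcal P_k$ with $\langle g,K_x\rangle=g(x)$ for all $g\in\mathcal P_k$. For every orthonormal basis $(f_i)$ of $\mathcal P_k$,
$$\sum_i f_i(x)^2=\sum_i\langle f_i,K_x\rangle^2=\|K_x\|^2 .$$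
This does not depend on the basis. Computing it with $(\chi_S)_{|S|\le k}$ gives
$$\|K_x\|^2=N_k\qquad\text{for every }x\in Q_n. \tag{3}$$

## A dimension count that stops just above one half

A sensible first approach is to bound $|A|$ by showing that functions on $A$ have low degree. On $A$ we have $\chi=p$, so for any $S$
$$\chi_S=\chi\,\chi_{[n]\setminus S}=p\,\chi_{[n]\setminus S}\quad\text{on }A,$$
and the right side has degree at most $d+n-|S|$. Choose $m=\lceil(n+d-1)/2\rceil$. Keep $\chi_S$ if $|S|\le m$ and rewrite it if $|S|\ge m+1$; the rewritten function has degree at most $d+n-m-1\le m$. So every function on $A$ is the restriction of a function of degree at most $m$, and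
$$|A|\le N_{\lceil(n+d-1)/2\rceil}.$$

For $d$ small compared with $\sqrt n$ this is $2^n$ times a number slightly above $\frac12$. But we need at most $\frac12$, and as soon as $d\ge1$ the bound is at least $N_{\lceil n/2\rceil}>2^{n-1}$. The excess never disappears, however small $d$ is.

The argument also works verbatim over $\mathbb F_\ell$ for an odd prime $\ell$, because the $\chi_S$ still span all functions (the indicator of a point is a product of factors $(1\pm x_i)/2$). We shall see in the last section that over $\mathbb F_\ell$ bounded degree beats one half for every $n$. So an argument that does not notice the field cannot succeed, and something about real numbers must enter. What enters is positivity.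

## A weight that removes $J$

Go back to (1). It fails to bound $|A|-|D|$ because $p$ is uncontrolled on $J$. Suppose that we have a function $u$ on $Q_n$ with $u=1$ on $J$ and $\deg u+d\le n-1$. Then (1) applies to $p$ and to $up$, and the weight $1-u$ kills $J$:
$$0=\sum_x(1-u)\,p\chi=\sum_A(1-u)-\sum_D(1-u).$$
So $|A|-|D|=\sum_Au-\sum_Du$. If moreover $u\ge0$, this is at most $\sum_{x\notin J}u=\sum_xu-|J|$. Since we want $|A|-|D|\le|J|$, we need
$$u\ge0,\qquad u=1\text{ on }J,\qquad \deg u\le n-1-d,\qquad \sum_xu(x)\le2|J|. \tag{4}$$

The indicator of $J$ has every property except, in general, the degree. The function $q$ at hand does not help directly: it vanishes on $A\cup D$ and not on $J$, so using $q$ or $q^2$ as the weight $1-u$ makes the displayed identity say nothing about $A$ and $D$.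

The following choice works. Split $\mathcal P_k$ into the functions that vanish on $J$ and the orthogonal complement $W$, and let $u(x)$ be the fraction of the squared length of $K_x$ that lies in $W$. Being a fraction, it lies in $[0,1]$. For $x\in J$ the vector $K_x$ is orthogonal to everything vanishing on $J$, so the fraction is $1$. Its average over the cube will be $\dim W/\dim\mathcal P_k$.

**Lemma 1.** Let $k\ge0$ and $2k+d\le n-1$. Then
$$|A|-|D|\;\le\;\frac{2^n\,h_J(k)}{N_k}-|J|.$$

*Proof.*

**Step 1: construct $u$.** Let $V=\{g\in\mathcal P_k:g|_J=0\}$ and let $W$ be its orthogonal complement in $\mathcal P_k$. Then $r:=\dim W=N_k-\dim V=h_J(k)$. Take orthonormal bases $w_1,\dots,w_r$ of $W$ and $v_1,\dots,v_s$ of $V$. Together they form an orthonormal basis of $\mathcal P_k$, so by (3)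
$$\sum_{i=1}^rw_i(x)^2+\sum_{j=1}^sv_j(x)^2=N_k\qquad\text{for all }x\in Q_n. \tag{5}$$
Put
$$u=\frac1{N_k}\sum_{i=1}^rw_i^2 .$$

**Step 2: check its properties.** We have $\deg u\le2k$ because $\deg w_i\le k$. By (5), $0\le u\le1$ on $Q_n$. If $x\in J$, all $v_j(x)=0$, so (5) gives $u(x)=1$. Finally $\sum_xw_i(x)^2=2^n\|w_i\|^2=2^n$, so $\sum_xu(x)=2^nr/N_k$.

**Step 3: use orthogonality to Parity.** Both $p$ and $up$ have degree at most $2k+d\le n-1$. By (1), $\sum_xp\chi=0$ and $\sum_xup\chi=0$; subtracting, $\sum_x(1-u)p\chi=0$. Terms with $x\in J$ vanish; on $A$ we have $p\chi=\chi^2=1$, and on $D$ we have $p\chi=-1$. Hence $\sum_A(1-u)=\sum_D(1-u)$, and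
$$|A|-|D|=\sum_Au-\sum_Du\le\sum_{x\notin J}u(x)=\frac{2^nr}{N_k}-|J|,$$
where the inequality uses $u\ge0$ and the last equality uses $u=1$ on $J$. $\blacksquare$

To see $u$ in a small case, let $n=3$, $k=1$, $J=\{a\}$ with $a=(1,1,1)$. Then $W$ is spanned by $K_a=1+x_1+x_2+x_3$, $\|K_a\|^2=4=N_1$, and $u=\frac1{16}(1+x_1+x_2+x_3)^2$. On the layers $\kappa=0,1,2,3$ it equals $1,\frac14,0,\frac14$, and its sum is $1+\frac34+0+\frac14=2=2^3\cdot1/4$, as it should be.

Lemma 1 can be sharp: for $n=3$, $p=-(x_1+x_2+x_3)$, $d=1$, $k=0$, we have $h_J(0)=1$, $|J|=2$, and the bound is $8-2=6=|A|-|D|$.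

## The nonzero set of $q$ carries few restrictions

By Lemma 1 the last condition in (4) becomes
$$\frac{h_J(k)}{|J|}\le\frac{2N_k}{2^n}. \tag{6}$$
If $k$ is below $n/2$ by a small multiple of $\sqrt n$, then $N_k$ is a bit below $2^{n-1}$, certainly at least $2^{n-2}$, and it is enough to have $h_J(k)\le|J|/2$. For arbitrary $J$ this is false: a single point has $h_J(k)=1$. So we must use that $J$ is the nonzero set of a function $q$ of low degree. The point of the next proof is that a low-degree function cannot vanish on all of $E$ (or on all of $O$), so the restrictions to $J$ are already determined by the smaller of the two halves $J\cap E$, $J\cap O$.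

**Lemma 2.** If $k\ge0$ and $2k+4d\le n-1$, then $h_J(k)\le|J|/2$.

*Proof.*

**Step 1: a function in $\mathcal P_k$ vanishing on $J\cap E$ vanishes on $J$.** Let $g\in\mathcal P_k$ with $g=0$ on $J\cap E$, and put $F=qg$. On $E\setminus J$ we have $q=0$, and on $J\cap E$ we have $g=0$; so $F=0$ on $E$. On $O$ we have $\chi=-1$. Hence $\chi F=-F$ everywhere, and by (2)
$$\hat F([n]\setminus S)=-\hat F(S)\qquad\text{for all }S.$$
Also $\deg F\le2d+k\le\frac{n-1}2<\frac n2$. If $|S|\ge n/2$, then $\hat F(S)=0$ by degree. If $|S|<n/2$, then $|[n]\setminus S|>n/2$, so $\hat F(S)=-\hat F([n]\setminus S)=0$. Thus $F=0$. Since $q\ne0$ at every point of $J$, $g=0$ on $J$.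

**Step 2: compare dimensions.** By Step 1, the restriction map $\mathcal P_k|_J\to\mathcal P_k|_{J\cap E}$ is injective, so $h_J(k)\le|J\cap E|$. The same argument with $O$ in place of $E$ (now $F=0$ on $O$, so $\chi F=F$ and $\hat F([n]\setminus S)=\hat F(S)$) gives $h_J(k)\le|J\cap O|$. The smaller of $|J\cap E|$ and $|J\cap O|$ is at most $|J|/2$. $\blacksquare$

**Theorem 1.** Let $k,d\ge0$ be integers with $2k+4d\le n-1$ and $N_k\ge2^{n-2}$. Then every $p$ with $\deg p\le d$ agrees with Parity on at most $2^{n-1}$ points of $Q_n$.

*Proof.* Lemma 1 applies since $2k+d\le2k+4d\le n-1$. With Lemma 2,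
$$|A|-|D|\le\frac{2^n}{N_k}\cdot\frac{|J|}2-|J|=\Bigl(\frac{2^{n-1}}{N_k}-1\Bigr)|J|\le|J|.$$
Hence $|A|\le|D|+|J|=2^n-|A|$, that is, $|A|\le2^{n-1}$. $\blacksquare$

**Corollary 1 (Conjecture 4.7 is true).** For all $n\ge400$, every $p$ agreeing with Parity on more than $2^{n-1}$ points has $\deg p\ge\frac17\sqrt n$.

*Proof.* The zero polynomial agrees nowhere. Suppose that $0\le d=\deg p<\frac17\sqrt n$. We show that $p$ agrees with Parity on at most $2^{n-1}$ points.

**Step 1: choose $k$ as large as Lemma 2 permits.** Put $k=\lfloor(n-1)/2\rfloor-2d$. Then $2k+4d\le n-1$. Also $k\ge0$: as $\sqrt n\ge20$, $\lfloor(n-1)/2\rfloor\ge\frac n2-1\ge10\sqrt n-1>\frac27\sqrt n>2d$.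

**Step 2: bound $N_k$ by binomial coefficients.** By symmetry of the binomial coefficients, $N_{\lfloor(n-1)/2\rfloor}$ equals $2^{n-1}$ for odd $n$ and $2^{n-1}-\frac12\binom n{n/2}$ for even $n$. Passing from $\lfloor(n-1)/2\rfloor$ down to $k$ removes $2d$ layers, so
$$N_k\ge2^{n-1}-\Bigl(2d+\frac12\Bigr)\binom n{\lfloor n/2\rfloor}.$$

**Step 3: bound the central coefficient.** The classical estimate is $\binom{2m}m\le4^m/\sqrt{\pi m}$. (The sequence $\binom{2m}m4^{-m}\sqrt m$ tends to $1/\sqrt\pi$ by Stirling's formula, and it increases, because the square of the ratio of consecutive terms is $\frac{(2m+1)^2}{4m(m+1)}>1$.) For $n=2m$ this reads $\binom n{n/2}\le2^n\sqrt{2/(\pi n)}$. For $n=2m-1$, $\binom{2m-1}m=\frac12\binom{2m}m\le2^n/\sqrt{\pi m}\le2^n\sqrt{2/(\pi n)}$, since $m\ge n/2$. In both cases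
$$\binom n{\lfloor n/2\rfloor}\le2^n\sqrt{\frac2{\pi n}} .$$

**Step 4: conclude.** As $\sqrt n\ge20$, we have $\frac12\le\frac1{40}\sqrt n$, so
$$2d+\frac12<\Bigl(\frac27+\frac1{40}\Bigr)\sqrt n<0.3133\sqrt n<\frac14\sqrt{\frac{\pi n}2},$$
because $\frac27+\frac1{40}<0.311$ and $\frac14\sqrt{\pi/2}>0.3133$. Multiplying by the bound of Step 3, $(2d+\frac12)\binom n{\lfloor n/2\rfloor}\le2^{n-2}$, so $N_k\ge2^{n-2}$. By Theorem 1, $p$ agrees with Parity on at most $2^{n-1}$ points. $\blacksquare$

## Down-sets and sharper bounds on $h_J(k)$

In Lemma 2 we bounded $h_J(k)/|J|$ by $\frac12$ and were forced to keep $k+2d<n/2$. Inequality (6) suggests comparing $h_J(k)/|J|$ with the full distribution function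
$$b(j)=2^{-n}\sum_{i\le j}\binom ni=\Pr[\mathrm{Bin}(n,\tfrac12)\le j],\qquad N_k=2^nb(k).$$

**Kleitman's lemma (Harris inequality).** If $\mathcal M,\mathcal L$ are families of subsets of $[n]$, both closed under taking subsets (down-sets), then $2^n|\mathcal M\cap\mathcal L|\ge|\mathcal M||\mathcal L|$.

This is classical; the proof is an induction on $n$, the case $n=0$ being an equality. Let $\mathcal M_0=\{S\in\mathcal M:n\notin S\}$ and $\mathcal M_1=\{S\setminus\{n\}:n\in S\in\mathcal M\}$. These are down-sets in $[n-1]$ and $\mathcal M_1\subseteq\mathcal M_0$; similarly for $\mathcal L$. With $m_i=|\mathcal M_i|$ and $l_i=|\mathcal L_i|$, induction gives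
$$2^{n-1}|\mathcal M\cap\mathcal L|\ge m_0l_0+m_1l_1\ge\tfrac12(m_0+m_1)(l_0+l_1),$$
the last step being $(m_0-m_1)(l_0-l_1)\ge0$.

**Lemma 3.** (a) $h_J(k)\ge b(k)\,|J|$ for every $J\subseteq Q_n$ and $k\ge0$.
(b) If $J$ is the nonzero set of a function $q$ with $\deg q\le2d$, then $h_J(k)\le b(k+2d)\,|J|$ for every $k\ge0$.

*Proof of (a).*

**Step 1: pick a basis of monomials greedily.** Order all monomials in $x_1,\dots,x_n$ first by degree and then, within a degree, lexicographically. This order is preserved by multiplication by a monomial, and a monomial of smaller degree is smaller. Let $\mathcal M$ be the family of all $S\subseteq[n]$ such that $\chi_S|_J$ is not a linear combination of the $\chi_T|_J$ with $\chi_T<\chi_S$. (These are the standard monomials of the vanishing ideal of $J$.) By construction $(\chi_S|_J)_{S\in\mathcal M}$ is linearly independent, and by induction along the order every $\chi_S|_J$ is a combination of those $\chi_T|_J$ with $T\in\mathcal M$ and $\chi_T\le\chi_S$. Since the $\chi_S|_J$ span all functions on $J$, $|\mathcal M|=|J|$. Since $\chi_T\le\chi_S$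 forces $|T|\le|S|$, the members of $\mathcal M$ of size at most $k$ give a basis of $\mathcal P_k|_J$, so
$$h_J(k)=|\{S\in\mathcal M:|S|\le k\}|. \tag{7}$$

**Step 2: $\mathcal M$ is a down-set.** Suppose that $T\subseteq S$ and $T\notin\mathcal M$. On $J$, $\chi_T$ is a combination of functions $\chi_R$ with $\chi_R<\chi_T$. Multiply by $\chi_{S\setminus T}$. The left side becomes $\chi_S$. As monomials, the products $\chi_R\,\chi_{S\setminus T}$ are smaller than $\chi_T\,\chi_{S\setminus T}=\chi_S$; reducing by $x_i^2=1$ either changes nothing or lowers the degree, so they become squarefree monomials still smaller than $\chi_S$. Hence $S\notin\mathcal M$.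

**Step 3: apply Kleitman's lemma** to $\mathcal M$ and $\mathcal L=\{S:|S|\le k\}$: the number in (7) is at least $2^{-n}|J|N_k=b(k)|J|$.

*Proof of (b).*

**Step 1: describe the deficit $|J|-h_J(k)$.** It is the dimension of the space of functions $f$ supported on $J$ with $f\perp\mathcal P_k$, since such $f$ are the orthogonal complement of $\mathcal P_k|_J$ among functions on $J$. By (2), $\hat f(S)=0$ for all $|S|\le k$ if and only if $\widehat{\chi f}(S)=0$ for all $|S|\ge n-k$. So multiplication by $\chi$ maps this space bijectively onto the space of functions supported on $J$ of degree at most $n-k-1$.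

**Step 2: find many such functions.** Put $k'=n-k-1-2d$. If $k'<0$, then $k+2d\ge n$, $b(k+2d)=1$, and the claim is the trivial $h_J(k)\le|J|$. Otherwise, for $g\in\mathcal P_{k'}$ the function $qg$ is supported on $J$ and has degree at most $2d+k'=n-k-1$. As $q$ vanishes exactly off $J$, $qg=0$ if and only if $g|_J=0$; so $\dim q\mathcal P_{k'}=h_J(k')$.

**Step 3: combine.** By Step 2 and part (a), $|J|-h_J(k)\ge h_J(k')\ge b(k')|J|$. By the symmetry of the binomial distribution,
$$1-b(n-k-1-2d)=\Pr[\mathrm{Bin}(n,\tfrac12)\ge n-k-2d]=b(k+2d),$$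
so $h_J(k)\le b(k+2d)|J|$. $\blacksquare$

For an example of $\mathcal M$, take again $n=2$ and $J=\{(1,1),(-1,-1)\}$, with $x_2<x_1$. On $J$, $x_1=x_2$ and $x_1x_2=1$, so $\mathcal M=\{\emptyset,\{2\}\}$, and (7) returns $h_J(0)=1$, $h_J(1)=2$. Part (a) asks for at least $\frac12$ and $\frac32$.

**Theorem 2.** Let $0\le d\le n-1$, $k=\lfloor(n-d-1)/2\rfloor$ and $\beta=\beta(n,d)=b(k+2d)/b(k)$. For every real $p$ with $\deg p\le d$,
$$|\{p=\mathrm{Parity}\}|\le2^{n-1}-\Bigl(1-\frac\beta2\Bigr)|J|,\qquad J=\{x\in Q_n:p(x)\ne\pm1\}.$$
Consequently, if $\beta<2$, exactly one of the following holds: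

1. $p$ is $\pm1$-valued on all of $Q_n$, and the agreement is exactly $2^{n-1}$;
2. the agreement is at most $2^{n-1}-(1-\frac\beta2)\,2^{n-2d}<2^{n-1}$.

*Proof.*

**Step 1: the inequality.** Here $k\ge0$ and $2k+d\le n-1$, so Lemma 1 applies. With $N_k=2^nb(k)$ and Lemma 3(b),
$$|A|-|D|\le\frac{h_J(k)}{b(k)}-|J|\le(\beta-1)|J|.$$
Since $2^n=|A|+|D|+|J|$, we get $2|A|-2^n=|A|-|D|-|J|\le(\beta-2)|J|$, which is the claim.

**Step 2: the case $J=\emptyset$.** Then $p$ is $\pm1$-valued and, as $d<n$, (1) gives $|A|-|D|=\sum_xp\chi=0$, so $|A|=2^{n-1}$.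

**Step 3: if $J\ne\emptyset$, it is large.** Now $q=p^2-1$ is a nonzero function of some degree $e\le2d$. Choose $S$ with $|S|=e$ and $\hat q(S)\ne0$, and fix the coordinates outside $S$ in any way. In the resulting function on $\{1,-1\}^S$, the coefficient of $\chi_S$ collects the terms $\hat q(T)\chi_{T\setminus S}$ with $T\supseteq S$, evaluated at the fixed coordinates; no $T$ larger than $S$ occurs, so the coefficient is $\hat q(S)\neq0$. Thus $q$ has a nonzero in each of the $2^{n-e}$ disjoint subcubes, and $|J|\ge2^{n-e}\ge2^{n-2d}$. If $\beta<2$, Step 1 gives alternative 2. The two alternatives exclude each other, because the second forces agreement below $2^{n-1}$. $\blacksquare$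

Both alternatives are visible in a small case. Let $n=14$ and $d=1$. Then $k=6$, $N_6=\frac12(16384-3432)=6476$, $N_8=6476+3432+3003=12911$, and $\beta=12911/6476<2$. A polynomial of degree at most $1$ in $14$ variables either is $\pm1$-valued, as $x_1$ is, and agrees with Parity at exactly $8192$ points, or agrees at no more than $8192-\frac{41}{12952}\cdot4096<8180$ points.

## The constant in front of $\sqrt n$

Let $\Phi$ be the standard normal distribution function. Consider the equation
$$\Phi(3\delta)=2\Phi(-\delta). \tag{8}$$
As $\delta$ runs from $0$ to $\infty$, the left side increases strictly from $\frac12$ to $1$ and the right side decreases strictly from $1$ to $0$, so there is exactly one positive solution $\delta_0$. As $\Phi(-\delta)=1-\Phi(\delta)$, (8) says $\Phi(3\delta)+2\Phi(\delta)=2$. Numerically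
$$\Phi(0.78)+2\Phi(0.26)\approx1.987<2<2.004\approx\Phi(0.81)+2\Phi(0.27),$$
so $0.26<\delta_0<0.27$.

**Corollary 2.** With $d^*(n)$ the least degree of a real polynomial agreeing with Parity on more than $2^{n-1}$ points,
$$\delta_0\le\liminf_{n\to\infty}\frac{d^*(n)}{\sqrt n}\le\limsup_{n\to\infty}\frac{d^*(n)}{\sqrt n}\le\Phi^{-1}(3/4)<0.675 .$$
Moreover, for every fixed $\delta<\delta_0$ and all $n\ge n_0(\delta)$, a polynomial of degree $\le\delta\sqrt n$ agrees with Parity on exactly $2^{n-1}$ points if and only if it is $\pm1$-valued on $Q_n$; all other such polynomials agree on fewer points.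

*Proof.*

**Step 1: $\beta(n,d)$ is nondecreasing in $d$.** As $d$ grows, $k=\lfloor(n-d-1)/2\rfloor$ does not increase, so $b(k)$ does not; and $k+2d=\lfloor(n+3d-1)/2\rfloor$ does not decrease, so $b(k+2d)$ does not.

**Step 2: the limit of $\beta$.** We may assume that $0<\delta<\delta_0$ (for $\delta\le 0$ only constants can have degree $\le\delta\sqrt n$, and they are covered by the positive case). Let $d=\lfloor\delta\sqrt n\rfloor$. Then $k=\frac n2-\frac{\delta\sqrt n}2+O(1)$ and $k+2d=\frac n2+\frac{3\delta\sqrt n}2+O(1)$. The standard deviation of $\mathrm{Bin}(n,\frac12)$ is $\frac{\sqrt n}2$, so by the central limit theorem (with $\Phi$ continuous, the $O(1)$ does not matter) $b(k)\to\Phi(-\delta)$ and $b(k+2d)\to\Phi(3\delta)$. Hence $\beta(n,d)\to\Phi(3\delta)/\Phi(-\delta)$, which is strictly increasing in $\delta$ and equals $2$ at $\delta_0$. For $\delta<\delta_0$ the limit is below $2$.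

**Step 3: lower bound and equality case.** By Steps 1 and 2, for $n\ge n_0(\delta)$ we have $\beta(n,d)<2$ for all $0\le d\le\delta\sqrt n$ (and $d\le n-1$). Theorem 2 then says that a polynomial of degree at most $\delta\sqrt n$ agrees with Parity at exactly $2^{n-1}$ points if it is $\pm1$-valued, and at fewer points otherwise. This is the last assertion, and it shows $d^*(n)>\delta\sqrt n$. Let $\delta\to\delta_0$.

**Step 4: upper bound.** Let $\tau>\Phi^{-1}(3/4)$, $d=\lceil\tau\sqrt n\rceil$, and $n$ so large that $d\le n$. Interpolate $(-1)^j$ on the $d+1$ consecutive integers starting at $\lceil(n-d)/2\rceil$ by a univariate polynomial of degree at most $d$, and substitute $\kappa$. The result has degree at most $d$ and agrees with Parity on layers filling a window with endpoints $\frac n2\pm\frac{\tau\sqrt n}2+O(1)$. By the central limit theorem the density of this window tends to $\Phi(\tau)-\Phi(-\tau)=2\Phi(\tau)-1>\frac12$. So $d^*(n)\le\lceil\tau\sqrt n\rceil$ for large $n$. Let $\tau\to\Phi^{-1}(3/4)$, which is less than $0.675$. $\blacksquare$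

The argument leaves open the exact constant: $\lim d^*(n)/\sqrt n$, if it exists, lies in $[\delta_0,\Phi^{-1}(3/4)]\subset[0.26,0.675]$.

## Characteristic $0$ against odd characteristic

**Proposition 1.** (a) The lower bounds on the degree in Corollaries 1 and 2 hold over every field $K$ of characteristic $0$: if $p\in K[x_1,\dots,x_n]$ agrees with Parity on more than $2^{n-1}$ points, then $\deg p\ge d^*(n)$.
(b) Let $\ell$ be an odd prime. For every $n\ge1$ there is a polynomial over $\mathbb F_\ell$ of degree at most $\ell-1$ that agrees with Parity on more than $2^{n-1}$ points of $\{1,-1\}^n$.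

*Proof of (a).* The purpose is to produce a real polynomial of no larger degree that agrees wherever $p$ does. The coefficients of $p$ generate a finitely generated extension of $\mathbb Q$. Such a field embeds in $\mathbb C$, because $\mathbb C$ is algebraically closed and has infinite transcendence degree over $\mathbb Q$. Apply the embedding to the coefficients; it fixes $\pm1$, so all agreements persist. Now replace each coefficient by its real part. At a real point $x$ the new polynomial takes the value $\mathrm{Re}\,p(x)$, which is $\mathrm{Parity}(x)=\pm1$ wherever $p(x)=\mathrm{Parity}(x)$. Its degree is not larger.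

*Proof of (b).*

**Step 1: find a residue class with negative signed count.** For $j$ modulo $\ell$ let
$$S_j=\sum_{i\equiv j\ (\mathrm{mod}\ \ell)}(-1)^i\binom ni .$$
Then $\sum_jS_j=(1-1)^n=0$, while for $\omega=e^{2\pi i/\ell}$ we have $\sum_j\omega^jS_j=(1-\omega)^n\ne0$. So the $S_j$ are real, not all $0$, with sum $0$, and some $S_j$ is negative. Fix such a $j$.

**Step 2: the polynomial.** Over $\mathbb F_\ell$ put
$$p=1-2\bigl(1-(\kappa-j)^{\ell-1}\bigr),\qquad\kappa=\frac{n-\sum_ix_i}2,$$
where division by $2$ is allowed as $\ell$ is odd. Its degree is at most $\ell-1$. By Fermat's little theorem $(\kappa-j)^{\ell-1}$ is $0$ if $\kappa\equiv j\pmod\ell$ and $1$ otherwise, so $p=-1$ if $\kappa\equiv j$ and $p=1$ otherwise.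

**Step 3: count.** Parity is $(-1)^i$ on the layer $\kappa=i$, which has $\binom ni$ points. So agreements minus disagreements equal
$$\sum_{i\not\equiv j}(-1)^i\binom ni-\sum_{i\equiv j}(-1)^i\binom ni=\sum_{j'}S_{j'}-2S_j=-2S_j>0 .$$
As every point is an agreement or a disagreement, there are more than $2^{n-1}$ agreements. $\blacksquare$

For $\ell=3$ and $n=4$ we get $S_0=1-4=-3$, $S_1=-4+1=-3$, $S_2=6$. With $j=0$, the polynomial $p$ agrees with Parity on the layers $\kappa=2,3,4$, which contain $6+4+1=11$ of the $16$ points, and $11-5=6=-2S_0$.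

So for every $n$ bounded degree suffices over $\mathbb F_\ell$, and the theorem depends on the field. In the proof above, characteristic $0$ enters through the sum-of-squares polynomial $u$ of Lemma 1: the bounds $0\le u\le1$ and the exact value of $\sum_xu(x)$ come from the positivity of squares of real numbers.
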